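\title{Cutting an Interval: The Chromatic Number of the Graph of $t$-Sets at Distance at Least $d$}

\begin{abstract}
Let $G_t(n,d)$ be the graph whose vertices are the $t$-element subsets of $\{1,\dots,n\}$, two of them being adjacent when every element of one differs by at least $d$ from every element of the other. We prove the conjecture that $\chi(G_t(d(k-1)+2t-1,d))\ge k$ for all positive integers $t,d,k$. The proof cuts an interval into $k$ signed pieces, deletes the integers close to a cut, and applies the Borsuk--Ulam theorem. The bound is sharp: $\chi(G_t(n,d))=\max(1,\lceil (n-2t+2)/d\rceil)$ for all $n\ge t$. We also determine the chromatic number of the $r$-uniform hypergraph analogue, and we show that for $k\ge2$ and $n\ge d(k-1)+2t-1$ every proper coloring of $G_t(n,d)$ contains a complete bipartite subgraph $K_{\lceil k/2\rceil,\lfloor k/2\rfloor}$ whose vertices all have different colors.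
\end{abstract}

\section{The question and the results}

Write $[n]=\{1,\dots,n\}$. Two sets $A,B$ of integers are \emph{at distance at least $d$} if $|a-b|\ge d$ for all $a\in A$ and $b\in B$. For positive integers $t,n,d$ let $G_t(n,d)$ be the graph whose vertices are the $t$-subsets of $[n]$, with $A$ and $B$ adjacent if and only if they are at distance at least $d$. How many colors does a proper coloring of this graph need? In \cite{pair} the following is conjectured: for all positive integers $t,d,k$,
\[
\chi\bigl(G_t(d(k-1)+2t-1,\,d)\bigr)\ \ge\ k .
\]

Two extreme cases show what the statement combines. If $t=1$, the vertices are integers and $n=d(k-1)+1$. The integers $1,\,d+1,\,2d+1,\dots,(k-1)d+1$ are pairwise at distance at least $d$, so they form a clique of size $k$, and the bound is immediate. If $d=1$, adjacency means disjointness, $G_t(n,1)$ is the Kneser graph, $n=2t+k-2$, and the bound reads $\chi\ge n-2t+2$. Here cliques do not suffice: for $t=2$, $k=3$ we have $n=5$, and there are no three pairwise disjoint pairs in $[5]$. In general, Lemma~\ref{lem:span} below shows that a clique of size $k$ needs $n\ge d(k-1)+k(t-1)+1$, which exceeds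 $d(k-1)+2t-1$ as soon as $k\ge3$ and $t\ge2$. So in these cases the lower bound cannot come from cliques. We obtain it from the topology of the sphere.

\begin{theorem}\label{thm:lower}
Let $t,d,k\ge1$ and $n\ge d(k-1)+2t-1$. Then $\chi(G_t(n,d))\ge k$.
\end{theorem}

Taking $n=d(k-1)+2t-1$ proves the conjecture. The same construction says more about an arbitrary proper coloring.

\begin{theorem}\label{thm:zigzag}
Let $t,d\ge1$, $k\ge2$ and $n\ge d(k-1)+2t-1$. In every proper coloring of $G_t(n,d)$ with colors $1,\dots,N$ ($N$ arbitrary) there is a complete bipartite subgraph $K_{\lceil k/2\rceil,\lfloor k/2\rfloor}$ all of whose vertices have different colors. Moreover, these $k$ colors, in increasing order, lie alternately on the two sides.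
\end{theorem}

Finally, the bound is exact, and it extends to hypergraphs. For $r\ge2$ let $G^r_t(n,d)$ be the $r$-uniform hypergraph whose vertices are the $t$-subsets of $[n]$ and whose hyperedges are the collections of $r$ such sets that are pairwise at distance at least $d$. Its chromatic number is the least number of colors in a coloring of the vertices with no monochromatic hyperedge. Thus $G^2_t(n,d)=G_t(n,d)$, and $d=1$ gives the Kneser hypergraphs.

\begin{theorem}\label{thm:exact}
For all $r\ge2$, $t,d\ge1$ and $n\ge t$,
\[
\chi\bigl(G^r_t(n,d)\bigr)=\max\Bigl(1,\Bigl\lceil \frac{n-r(t-1)}{(r-1)d}\Bigr\rceil\Bigr).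
\]
In particular $\chi(G_t(n,d))=\max\bigl(1,\lceil (n-2t+2)/d\rceil\bigr)$. So $\chi(G_t(d(k-1)+2t-1,d))=k$ exactly, and for $k\ge2$ the value $n=d(k-1)+2t-1$ is the least $n\ge t$ with $\chi(G_t(n,d))\ge k$.
\end{theorem}

The consequences for $r=2$ follow from the formula: $\lceil (d(k-1)+1)/d\rceil=k$, and for $k\ge2$ the inequality $\lceil (n-2t+2)/d\rceil\ge k$ means $n-2t+2>d(k-1)$. For general $r$ and $n\ge t$ there is at least one vertex, so $\chi\ge1$, and the formula says that, for each $m\ge1$, $m$ colors suffice if and only if $m\ge (n-r(t-1))/((r-1)d)$. It is therefore equivalent to the following two statements for all $m\ge1$.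
\begin{itemize}
\item[\textbf{(U)}] If $n\le(r-1)md+r(t-1)$, then $m$ colors suffice.
\item[\textbf{(L)}] If $n\ge(r-1)md+r(t-1)+1$, then every $m$-coloring of the $t$-subsets of $[n]$ has a monochromatic hyperedge.
\end{itemize}
We need not assume $n\ge t$ in them: for $n<t$ there are no vertices and (U) is trivial, while the hypothesis of (L) implies $n\ge t$. For $r=2$ and $m=k-1\ge1$, the hypothesis of (L) is $n\ge d(k-1)+2t-1$, the hypothesis of Theorem~\ref{thm:lower}.

Section~\ref{sec:coloring} proves (U), which explains where the number comes from. Section~\ref{sec:cut} introduces the cutting construction and carries it out by hand for $k=2$ and in a case with $k=3$. Section~\ref{sec:sphere} proves Theorems~\ref{thm:lower} and~\ref{thm:zigzag}, and Section~\ref{sec:hyper} proves (L).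

\section{The coloring}\label{sec:coloring}

Sets that are pairwise far apart take up room. The next lemma says how much.

\begin{lemma}\label{lem:span}
Let $r,t,d\ge1$, and let $T_1,\dots,T_r$ be $t$-sets of integers that are pairwise at distance at least $d$. Then any interval containing them all contains at least $r(t-1)+(r-1)d+1$ integers.
\end{lemma}

\begin{proof}
Since $d\ge1$, the sets are disjoint. List the $rt$ elements of their union in increasing order. There are $rt-1$ pairs of consecutive elements in the list, and each has difference at least $1$. Since all $r$ sets occur in the list, at least $r-1$ of these pairs consist of elements of different sets, and such a pair has difference at least $d$. Hence the largest element minus the smallest is at least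
\[
\bigl(rt-1-(r-1)\bigr)+(r-1)d=r(t-1)+(r-1)d. \qedhere
\]
\end{proof}

\begin{proof}[Proof of \textup{(U)}]
Let $I_1,\dots,I_{m-1}$ be the consecutive blocks of $(r-1)d$ integers starting at $1$; some of them may reach beyond $n$. Give a $t$-set $T\subseteq[n]$ the color $i$ of the first block $I_i$ that it meets, and the color $m$ if it meets none.

Let $i<m$, and suppose that $r$ sets of color $i$ form a hyperedge. Choosing one point of $I_i$ in each, we get $r$ points of $I_i$ that are pairwise at least $d$ apart. By Lemma~\ref{lem:span} for one-element sets, $I_i$ has at least $(r-1)d+1$ elements, a contradiction.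

The sets of color $m$ lie in the part of $[n]$ after the first $m-1$ blocks, an interval of at most $(r-1)d+r(t-1)$ integers. By Lemma~\ref{lem:span}, this is too few for a hyperedge.
\end{proof}

The last interval is the only place where $t$ matters: it may be longer than the blocks by $r(t-1)$. Theorem~\ref{thm:exact} says that this simple coloring is best possible.

\section{Cutting an interval}\label{sec:cut}

To bound $\chi(G_t(n,d))$ from below we need a rich supply of adjacent pairs. Here is a way to produce many at once. Cut the interval $[0,n+1]$ at a few points, as in necklace splitting, and give each piece a sign. Two integers in pieces of opposite sign are separated by a cut, but they may still be close to each other. So we delete the integers that are too close to a cut. The next lemma describes what remains.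

\begin{lemma}\label{lem:cut}
Let $0=c_0\le c_1\le\dots\le c_q=n+1$ be real numbers, where $q\ge1$, and let $w=(d-1)/2$. Call $j\in[n]$ a \emph{survivor} if $|j-c_l|>w$ for all $l=1,\dots,q-1$.
\begin{itemize}
\item[\textup{(i)}] At most $d(q-1)$ of the integers in $[n]$ are not survivors.
\item[\textup{(ii)}] Every survivor lies in exactly one of the open intervals $(c_{l-1},c_l)$, $1\le l\le q$.
\item[\textup{(iii)}] Two survivors in different intervals $(c_{l-1},c_l)$ differ by at least $d$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Every non-survivor lies in one of the $q-1$ closed intervals $[c_l-w,c_l+w]$, $1\le l\le q-1$. Each of them has length $d-1$ and so contains at most $d$ integers.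

(ii) A survivor $j$ differs from $c_1,\dots,c_{q-1}$ because $w\ge0$, and it differs from $c_0=0$ and $c_q=n+1$ because $1\le j\le n$. So it lies in one of the open intervals, and these are disjoint.

(iii) Let $a\in(c_{i-1},c_i)$ and $b\in(c_{i'-1},c_{i'})$ be survivors with $i<i'$. Then $a<c_i\le c_{i'-1}<b$ and $1\le i\le q-1$, so
\[
b-a=(b-c_i)+(c_i-a)>2w=d-1 .
\]
Since $b-a$ is an integer, $b-a\ge d$.
\end{proof}

The choice of $w$ balances two demands: $2w\ge d-1$ is what (iii) needs, and $2w<d$ is what (i) needs. The strict inequality in the definition of a survivor has another use. The statement ``$j$ is a survivor and lies in $(c_{l-1},c_l)$'' is a finite system of strict inequalities, so it remains true when the cuts move a little.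

\paragraph{One cut ($k=2$).} Let $n=d+2t-1$. The sets $\{1,\dots,t\}$ and $\{d+t,\dots,d+2t-1\}$ are adjacent, so $\chi\ge2$ is plain, but let us find an edge by a method that will generalize. Make one cut at $c\in[0,n+1]$, and let $L(c)$ and $R(c)$ be the sets of survivors to its left and right. They are at distance at least $d$, and by Lemma~\ref{lem:cut}(i)
\[
|L(c)|+|R(c)|\ge n-d=2t-1 .
\]
So for every $c$ at least one of them has $t$ or more elements. The set of $c$ with $|L(c)|\ge t$ and the set of $c$ with $|R(c)|\ge t$ are therefore two open sets covering $[0,n+1]$. The first contains $n+1$, since $R(n+1)=\emptyset$; the second contains $0$, since $L(0)=\emptyset$. As an interval is connected, they meet, and a common point $c$ gives an edge.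

Note that the count guarantees only $2t-1$ survivors, so at a given $c$ only \emph{one} side is sure to contain a $t$-set. That is enough, because moving the cut from one end to the other exchanges the sides.

\paragraph{Two cuts ($k=3$).} Let $t=2$, $d=2$, $k=3$, so that $n=7$ and $w=1/2$. We show that two colors do not suffice. Describe two cuts and three signs by a vector $x=(x_1,x_2,x_3)$ with $|x_1|+|x_2|+|x_3|=1$: the pieces have lengths $8|x_i|$, from left to right, and the sign of $x_i$ is the sign of the $i$th piece. Let $A^+(x)$ and $A^-(x)$ be the sets of survivors in positive and in negative pieces. Consider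
\[
x^1=\tfrac18(3,-5,0),\quad x^2=\tfrac18(2,-4,2),\quad x^3=\tfrac18(0,-5,3),\quad x^4=\tfrac18(-3,5,0)=-x^1 ,
\]
shown in Figure~\ref{fig:cuts}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.95cm,y=0.85cm]
\foreach \j in {1,...,7} {\node at (\j,0.75) {\small $\j$};}
\foreach \y in {0,-1,-2,-3} {\draw[gray!60] (0,\y)--(8,\y);
  \draw[gray!60] (0,\y-0.1)--(0,\y+0.1);
  \draw[gray!60] (8,\y-0.1)--(8,\y+0.1);}
\node at (-0.7,0) {$x^1$};
\node at (-0.7,-1) {$x^2$};
\node at (-0.7,-2) {$x^3$};
\node at (-0.7,-3) {$x^4$};
\foreach \j/\y in {1/0,2/0,1/-1,7/-1,6/-2,7/-2,4/-3,5/-3,6/-3,7/-3}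
  {\node[fill=white,inner sep=1pt] at (\j,\y) {$+$};}
\foreach \j/\y in {4/0,5/0,6/0,7/0,3/-1,4/-1,5/-1,1/-2,2/-2,3/-2,4/-2,1/-3,2/-3}
  {\node[fill=white,inner sep=1pt] at (\j,\y) {$-$};}
\foreach \j/\y in {3/0,2/-1,6/-1,5/-2,3/-3}
  {\draw[very thick] (\j,\y-0.28)--(\j,\y+0.28);}
\end{tikzpicture}
\caption{Signed cuts of $[0,8]$ for $t=2$, $d=2$, $n=7$. A bar is a cut; it deletes exactly the integer at which it stands. In rows $x^1$, $x^3$ and $x^4$ the second cut is at an end of $[0,8]$; it deletes nothing and is not drawn. The remaining integers carry the sign of their piece, and integers of opposite sign in the same row differ by at least $2$. Consecutive rows have two common minus signs, and the last row is the first with all signs reversed.}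
\label{fig:cuts}
\end{figure}

Suppose the pairs in $[7]$ are properly colored with two colors. In each row both sides contain a pair, and every pair in $A^+(x^i)$ is adjacent to every pair in $A^-(x^i)$. So all pairs in $A^-(x^i)$ have one color, and all pairs in $A^+(x^i)$ have the other. Consecutive rows share a pair on the negative side, namely $\{4,5\}$, then $\{3,4\}$, then $\{1,2\}$. Hence the color of the negative side is the same in all four rows. But $A^-(x^4)=A^+(x^1)=\{1,2\}$, whose color in the first row is that of the positive side. This is a contradiction. Written out, we have found the $5$-cycle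
\[
\{1,2\},\ \{4,5\},\ \{1,7\},\ \{3,4\},\ \{6,7\}.
\]

The principle is that color would have to follow sign, while signs can be reversed continuously. Two things were special here. Both sides contained a $t$-set at every step, and with only two colors one path from $x^1$ to $-x^1$ was enough. In general only one side is guaranteed a $t$-set, and there are more colors. So we consider all $x$ at once, record for each color where it occurs on the positive side, and replace connectedness by the Borsuk--Ulam theorem.

\section{The sphere of signed cuts}\label{sec:sphere}

Let $k\ge2$ and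
\[
S=\Bigl\{x\in\mathbb R^k:\ \sum_{i=1}^k|x_i|=1\Bigr\},
\]
with the $\ell_1$ metric. The map $x\mapsto x/\|x\|_2$ is a homeomorphism from $S$ to the unit sphere $S^{k-1}$ that commutes with $x\mapsto-x$. So topological statements about $S^{k-1}$ and its antipodal map hold for $S$ as well. For $x\in S$ put
\[
c_i(x)=(n+1)\sum_{l\le i}|x_l|\qquad(0\le i\le k),
\]
so that $0=c_0\le c_1\le\dots\le c_k=n+1$. These functions are continuous and $c_i(-x)=c_i(x)$. Use Lemma~\ref{lem:cut} with $q=k$ and these cuts. A survivor lies in exactly one interval $(c_{i-1},c_i)$, and then $x_i\neq0$ because the interval is nonempty. Let $A^+(x)$ be the set of survivors whose $x_i$ is positive, and $A^-(x)$ the set of those whose $x_i$ is negative. Every survivor is in one of the two sets, and $A^-(x)=A^+(-x)$.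

\begin{lemma}\label{lem:open}
Let $k\ge2$ and $n\ge d(k-1)+2t-1$, and let a proper coloring of $G_t(n,d)$ with colors $1,\dots,N$ be given. For each color $i$ put
\[
C_i=\{x\in S:\ A^+(x)\text{ contains a $t$-set of color }i\}.
\]
Then every $C_i$ is open, $C_i\cap(-C_i)=\emptyset$ for every $i$, and $\bigcup_i\bigl(C_i\cup(-C_i)\bigr)=S$.
\end{lemma}

\begin{proof}
\emph{Openness.} For $j\in[n]$ the set $\{x\in S:j\in A^+(x)\}$ is the union over $i$ of the sets given by the strict inequalities
\[
c_{i-1}(x)<j<c_i(x),\qquad x_i>0,\qquad |j-c_l(x)|>w\quad(1\le l\le k-1).
\]
All functions involved are continuous, so this set is open. The set $C_i$ is the union, over the finitely many $t$-sets $T$ of color $i$, of the finite intersections $\bigcap_{j\in T}\{x:j\in A^+(x)\}$, so it is open too.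

\emph{Antipodal disjointness.} Let $x\in C_i\cap(-C_i)$. Then $x$ and $-x$ are in $C_i$, so there are $t$-sets $T\subseteq A^+(x)$ and $T'\subseteq A^+(-x)=A^-(x)$, both of color $i$. Elements of $T$ and $T'$ lie in pieces of different sign, hence in different intervals, so $T$ and $T'$ are adjacent by Lemma~\ref{lem:cut}(iii). This contradicts the properness of the coloring.

\emph{Covering.} By Lemma~\ref{lem:cut}(i),
\[
|A^+(x)|+|A^-(x)|\ge n-d(k-1)\ge2t-1,
\]
so one of $A^+(x)$ and $A^-(x)=A^+(-x)$ contains a $t$-set. If $i$ is its color, then $x\in C_i$ or $-x\in C_i$.
\end{proof}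

The hypothesis on $n$ is used only for the covering. With one integer fewer there might be $t-1$ survivors on each side and no $t$-set at all. By (U), the conclusion of Theorem~\ref{thm:lower} is then indeed false: for $k\ge2$ and $t\le n\le d(k-1)+2t-2$, $k-1$ colors suffice.

\begin{theorem}[Borsuk--Ulam]\label{thm:BU}
If $1\le m\le k-1$ and $f:S^{k-1}\to\mathbb R^m$ is continuous with $f(-x)=-f(x)$ for all $x$, then $f$ has a zero.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Since $n\ge2t-1\ge t$, the graph has a vertex and $\chi\ge1$. This settles $k=1$. Let $k\ge2$, and suppose there is a proper coloring with colors $1,\dots,m$, where $1\le m\le k-1$. Take the sets $C_1,\dots,C_m$ of Lemma~\ref{lem:open}. No $C_i$ equals $S$, since $C_i\cap(-C_i)=\emptyset$. So the distance to $S\setminus C_i$ is a well-defined continuous function, and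
\[
f_i(x)=\operatorname{dist}(x,S\setminus C_i)-\operatorname{dist}(-x,S\setminus C_i)\qquad(1\le i\le m)
\]
defines a continuous map $f:S\to\mathbb R^m$ with $f(-x)=-f(x)$. Theorem~\ref{thm:BU}, transferred to $S$, gives $x\in S$ with $f(x)=0$.

On the other hand, some $C_i$ contains $x$ or $-x$, by the covering property, and it does not contain both. Since $C_i$ is open, the distance to $S\setminus C_i$ is positive at the one of $x,-x$ that lies in $C_i$, and it is zero at the other. Hence $f_i(x)\ne0$, a contradiction.
\end{proof}

The number of colors entered only through Borsuk--Ulam; Lemma~\ref{lem:open} holds for any $N$. A finer topological theorem, applied to the same sets, therefore gives information about colorings with many colors.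

\begin{theorem}[Ky Fan {\cite{Fan}}; stated for open sets in {\cite{ST}}]\label{thm:Fan}
Let $C_1,\dots,C_N\subseteq S^h$ be open sets such that $C_i\cap(-C_i)=\emptyset$ for all $i$ and $\bigcup_i(C_i\cup(-C_i))=S^h$. Then there are $i_1<\dots<i_{h+1}$ and $x\in S^h$ with $(-1)^{j+1}x\in C_{i_j}$ for $j=1,\dots,h+1$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:zigzag}]
By Lemma~\ref{lem:open}, the sets $C_1,\dots,C_N\subseteq S\cong S^{k-1}$ satisfy the hypotheses of Theorem~\ref{thm:Fan} with $h=k-1$. So there are $x\in S$ and $i_1<\dots<i_k$ such that $x\in C_{i_j}$ for odd $j$ and $-x\in C_{i_j}$ for even $j$. Thus $A^+(x)$ contains $t$-sets of the $\lceil k/2\rceil$ colors $i_1,i_3,\dots$, and $A^-(x)=A^+(-x)$ contains $t$-sets of the $\lfloor k/2\rfloor$ colors $i_2,i_4,\dots$. By Lemma~\ref{lem:cut}(iii), each of the former is adjacent to each of the latter.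
\end{proof}

\section{Hypergraphs}\label{sec:hyper}

It remains to prove (L). For $r=2$ this is Theorem~\ref{thm:lower} with $k=m+1$. For larger $r$ we need $r$ sets of the same color that are pairwise far apart, so the two signs of a piece are replaced by $r$ labels. The labels are permuted cyclically by $\mathbb Z_r$, and a theorem about equivariant maps takes the place of Borsuk--Ulam. This theorem requires the action on the target space to be free. Our target has this property when $r$ is prime, and composite $r$ will be handled by a combinatorial induction.

\subsection{Prime uniformity}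

We recall the terms. Let $\Gamma$ be a finite group. A $\Gamma$-simplicial complex is a finite simplicial complex on which $\Gamma$ acts by simplicial automorphisms. It is free if no nonidentity element of $\Gamma$ fixes a point of its geometric realization. A map $F$ between two such spaces is equivariant if $F(hv)=hF(v)$ for all $h\in\Gamma$ and all points $v$. For $N\ge0$, a nonempty space $X$ is $N$-connected if every continuous map $S^i\to X$ with $0\le i\le N$ extends to the ball bounded by $S^i$.

\begin{theorem}[Dold {\cite{Dold}}; see also {\cite[Thm.~6.2.6]{Mat}}]\label{thm:Dold}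
Let $\Gamma$ be a nontrivial finite group, $X$ an $N$-connected $\Gamma$-simplicial complex and $Y$ a free $\Gamma$-simplicial complex of dimension at most $N$. Then there is no continuous $\Gamma$-equivariant map $X\to Y$.
\end{theorem}

\begin{proof}[Proof of \textup{(L)} for $r=p$ prime]
Let $M=m(p-1)$ and $n\ge Md+p(t-1)+1$, and suppose that an $m$-coloring of the $t$-subsets of $[n]$ has no monochromatic hyperedge.

\emph{The space of labeled cuts.} How many cuts should we make? In order that one of $p$ labels receives $t$ survivors, we want at least $p(t-1)+1$ survivors in all. Since a cut may delete $d$ integers, the hypothesis on $n$ lets us afford $M$ cuts, that is, $M+1$ pieces. Let $e_g$ $(g\in\mathbb Z_p)$ be the standard basis of $\mathbb R^p$ and let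
\[
X=\Bigl\{v=(v_0,\dots,v_M):\ v_i=\lambda_ie_{g_i},\ \lambda_i\ge0,\ g_i\in\mathbb Z_p,\ \sum_{i=0}^M\lambda_i=1\Bigr\}\subset(\mathbb R^p)^{M+1},
\]
with the $\ell_1$ metric. Here $\lambda_i$ is the relative length of the $i$th piece and $g_i$ is its label, which is irrelevant when $\lambda_i=0$. The space $X$ is the join of $M+1$ copies of the discrete space $\mathbb Z_p$, and such a join is $(M-1)$-connected. The group $\mathbb Z_p$ acts on $X$ simplicially and by isometries: $h$ maps $e_g$ to $e_{g+h}$ in every block.

Put $c_i(v)=(n+1)\sum_{l<i}\lambda_l$ for $0\le i\le M+1$; since $\lambda_l$ is the $\ell_1$ norm of $v_l$, these functions are continuous. Apply Lemma~\ref{lem:cut} with $q=M+1$. A survivor $j$ lies in a unique interval $(c_i,c_{i+1})$, for which $\lambda_i>0$; put $j$ into $A_{g_i}(v)$. The sets $A_g(v)$ have the following properties.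
\begin{itemize}
\item[(a)] \emph{Some $A_g(v)$ has at least $t$ elements.} By Lemma~\ref{lem:cut}(i), $\sum_g|A_g(v)|\ge n-Md\ge p(t-1)+1$.
\item[(b)] \emph{For $g\neq g'$, the sets $A_g(v)$ and $A_{g'}(v)$ are at distance at least $d$.} Their elements lie in differently labeled, hence different, intervals, so Lemma~\ref{lem:cut}(iii) applies.
\item[(c)] \emph{For each $j$ and $g$, the set $\{v:j\in A_g(v)\}$ is open.} It is the union over $i$ of the sets given by the strict inequalities $c_i(v)<j<c_{i+1}(v)$, $(v_i)_g>0$ and $|j-c_l(v)|>w$ for $1\le l\le M$.
\item[(d)] \emph{$A_{g+h}(hv)=A_g(v)$.} The element $h$ keeps the cuts and adds $h$ to every label.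
\end{itemize}

\emph{The sets $C_i^g$.} For a color $i$ and $g\in\mathbb Z_p$ let
\[
C_i^g=\{v\in X:\ A_g(v)\text{ contains a $t$-set of color }i\}.
\]
By (c), $C_i^g$ is open, and by (d), $hC_i^g=C_i^{g+h}$. By (a), the sets $C_i^g$ cover $X$. For each $i$ we have $\bigcap_gC_i^g=\emptyset$: at a common point there would be a $t$-set of color $i$ in each of the $p$ sets $A_g(v)$, and by (b) these would form a monochromatic hyperedge. Finally, $C_i^g\ne X$, because otherwise $C_i^{g+h}=hX=X$ for all $h$, contradicting the empty intersection.

\emph{An equivariant map.} By the last property we may define $f_i^g(v)=\operatorname{dist}(v,X\setminus C_i^g)\ge0$. These functions are continuous, and $f_i^{g+h}(hv)=f_i^g(v)$, since $h$ is an isometry that takes $X\setminus C_i^g$ to $X\setminus C_i^{g+h}$. As the $C_i^g$ are open and cover $X$, for every $v$ some $f_i^g(v)$ is positive. As $\bigcap_gC_i^g=\emptyset$, for every $v$ and every $i$ some $f_i^g(v)$ is zero. Dividing the vector $(f_i^g(v))$ by the sum of its coordinates, we get a continuous equivariant map from $X$ to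
\[
Y=\Bigl\{y\in\mathbb R_{\ge0}^{\{1,\dots,m\}\times\mathbb Z_p}:\ \sum_{i,g}y_i^g=1,\ \text{and for each $i$ some }y_i^g=0\Bigr\},
\]
where $h\in\mathbb Z_p$ acts on $Y$ by $(hy)_i^{g+h}=y_i^g$.

\emph{The contradiction.} The space $Y$ is the realization of the simplicial complex with vertex set $\{1,\dots,m\}\times\mathbb Z_p$ whose simplices are the nonempty sets that contain no $\{i\}\times\mathbb Z_p$. A largest simplex has $m(p-1)=M$ vertices, so $\dim Y=M-1$. The action on $Y$ is simplicial. It is also free: since $p$ is prime, a nonzero $h$ generates $\mathbb Z_p$, so at a point fixed by $h$ the value $y_i^g$ does not depend on $g$. For each $i$ one of these values is $0$, so all of them are, contradicting $\sum y_i^g=1$. Thus Theorem~\ref{thm:Dold} with $\Gamma=\mathbb Z_p$ and $N=M-1\ge0$ forbids the map $X\to Y$.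
\end{proof}

For $p=2$ we recover Section~\ref{sec:sphere}: the space $X$ can be identified with the sphere $S$ for $k=m+1$, as the block $v_i$ records a length and a sign, and $Y$ is an $(m-1)$-dimensional sphere with the antipodal action. Primality was used only for freeness. For composite $r$ this can fail: for $r=4$, let $y$ have $y_1^0=y_1^2=\frac12$ and all other coordinates $0$. Then $y$ lies in the complex defined like $Y$, and it is fixed by $h=2$.

\subsection{Composite uniformity}

\begin{proof}[Proof of \textup{(L)} for all $r$]
Every $r\ge2$ is a product of primes. So it suffices to show that if (L) holds for $r_1$ and for $r_2$, in each case for all $t,d,m,n$, then it holds for $r=r_1r_2$ and all $t,d,m,n$. The idea is to find many equally colored $t$-sets inside every sufficiently large set, to color the large set accordingly, and then to find many equally colored large sets.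

Let $n\ge(r-1)md+r(t-1)+1$, let an $m$-coloring of the $t$-subsets of $[n]$ be given, and put
\[
s=(r_1-1)md+r_1(t-1)+1 .
\]

\emph{Coloring the $s$-sets.} Let $T=\{\tau_1<\dots<\tau_s\}$ be an $s$-subset of $[n]$. Identify $T$ with $[s]$ by $\tau_i\leftrightarrow i$, and transfer the coloring of the $t$-subsets of $T$ to those of $[s]$. By (L) for $r_1$ there are $r_1$ equally colored $t$-subsets of $[s]$ at pairwise distance at least $d$. Since $|\tau_i-\tau_j|\ge|i-j|$, the corresponding $t$-subsets of $T$ are also pairwise at distance at least $d$. Fix such a choice and give $T$ the common color of these $r_1$ sets.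

\emph{Equally colored $s$-sets.} We now have an $m$-coloring of the $s$-subsets of $[n]$. Since $s-1=(r_1-1)md+r_1(t-1)$,
\begin{align*}
(r_2-1)md+r_2(s-1)+1&=\bigl(r_2-1+r_2(r_1-1)\bigr)md+r_2r_1(t-1)+1\\
&=(r-1)md+r(t-1)+1\ \le\ n .
\end{align*}
So (L) for $r_2$, with $s$ in place of $t$, yields $r_2$ equally colored $s$-sets at pairwise distance at least $d$. Each contains its $r_1$ chosen $t$-sets, all of the common color. Two of these $t$-sets in the same $s$-set are at distance at least $d$ by the choice, and two in different $s$-sets are so because the $s$-sets are. Altogether we have $r_1r_2=r$ equally colored $t$-sets that are pairwise at distance at least $d$, a monochromatic hyperedge.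
\end{proof}

Together with (U) from Section~\ref{sec:coloring}, this completes the proof of Theorem~\ref{thm:exact}.

\begin{thebibliography}{9}

\bibitem{pair}
\emph{Pair Labellings With Given Distance},
\texttt{https://faculty.math.illinois.edu/\string~z-furedi/PUBS/furedi\_griggs\_kleitman\_pair-labellings.pdf}.

\bibitem{Dold}
A. Dold, \emph{Simple proofs of some Borsuk--Ulam results}, Contemp. Math. 19 (1983).

\bibitem{Fan}
K. Fan, Ann. of Math. 56 (1952).

\bibitem{Mat}
Matou\v{s}ek, \emph{Using the Borsuk--Ulam Theorem}.

\bibitem{ST}
G. Simonyi and G. Tardos, \emph{Local chromatic number, Ky Fan's theorem, and circular colorings}, Combinatorica 26 (2006).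

\end{thebibliography}
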